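\title{Graphs that induce the alternating group have exponentially many vertices}

\begin{abstract}
A permutation group $G$ on $[N]=\{1,\dots,N\}$ embeds in a connected graph $X$ if the vertex set of $X$ contains $[N]$, every automorphism of $X$ maps $[N]$ to itself, and the permutations induced on $[N]$ are exactly the elements of $G$. We show that the smallest graph in which the alternating group $\mathrm{Alt}_N$ embeds has $2^{\Theta(N)}$ vertices: for $N\ge 11$ the number lies between $\binom{N}{\lfloor (N-1)/3\rfloor}$ and $2^{N+1}+3$. This answers a question of Babai. For the lower bound we show that every vertex of a small graph depends on fewer than $N/3$ points of $[N]$, and we extend an odd permutation to an automorphism by gluing pieces of automorphisms that induce even permutations. The upper bound comes from a double cover of the $N$-cube built from the exterior algebra.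
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $[N]=\{1,\dots,N\}$, a graph is finite, simple, undirected and uncolored, and $\mathrm{Aut}(X)$ is the group of permutations of the vertex set of $X$ that preserve adjacency and non-adjacency. We write $\mathrm{Sym}_N$ for the group of all permutations of $[N]$ and $\mathrm{Alt}_N$ for the subgroup of even permutations. Permutations act on the left, and products are compositions.

\begin{definition}\label{def:glc}
A group $G\le\mathrm{Sym}_N$ \emph{embeds} in a connected graph $X$, written $G\hookrightarrow X$, if the vertex set of $X$ contains $[N]$, the group $\mathrm{Aut}(X)$ stabilizes the set $[N]$, and $G=\{\varphi|_{[N]}:\varphi\in\mathrm{Aut}(X)\}$. The \emph{graph embeddability complexity} (g.l.c.) of $G$, written $\mathrm{glc}(G)$, is the least number of vertices of a connected graph $X$ with $G\hookrightarrow X$.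
\end{definition}

If $G\hookrightarrow X$, then a permutation of $[N]$ lies in $G$ exactly when it extends to an automorphism of $X$. The graph is a description of $G$ in which the vertices outside $[N]$ are auxiliary, and $\mathrm{glc}(G)$ is the size of the shortest such description. No auxiliary vertices are needed when $G$ is the automorphism group of a connected graph on $[N]$; the complete graph gives $\mathrm{glc}(\mathrm{Sym}_N)=N$. The subgroup $\mathrm{Alt}_N$ has index only $2$, but it is hard to tell apart from $\mathrm{Sym}_N$:
\begin{equation}\label{eq:even}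
\text{if $Q\subseteq[N]$ and $|Q|\le N-2$, every $\tau\in\mathrm{Sym}_N$ agrees on $Q$ with an even permutation.}
\end{equation}
(If $\tau$ is odd, precompose it with a transposition of two points outside $Q$.) Hence every relation on $[N]$ of arity at most $N-2$ that is invariant under $\mathrm{Alt}_N$ is invariant under $\mathrm{Sym}_N$. A graph in which $\mathrm{Alt}_N$ embeds must record a property of nearly all points at once, although each of its edges involves only two vertices.

Three known facts frame the question. Every subgroup $G\le\mathrm{Sym}_N$ embeds in a graph with $O(N+|G|)$ vertices (Babai, Bower 1969), so $\mathrm{glc}(G)=O(N!)$ always. For $N\ge6$, the group $\mathrm{Sym}_N$ does not embed in a connected graph of maximum degree less than $N-1$. And if $\mathrm{Aut}(X)\cong\mathrm{Alt}_N$, then $X$ has $2^{\Omega(N)}$ vertices (Liebeck 1983). The last fact does not apply to embeddings directly: from $\mathrm{Alt}_N\hookrightarrow X$ we learn only that $\mathrm{Alt}_N$ is a quotient of $\mathrm{Aut}(X)$, by the group of automorphisms that fix $[N]$ pointwise. The following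 problem of Babai (1969) is taken from \cite{slides}.

\begin{quote}
Is $\mathrm{glc}(\mathrm{Alt}_N)$ superpolynomial in $N$? That is, is it true that there is no constant $c$ with $\mathrm{glc}(\mathrm{Alt}_N)\le N^c$ for all sufficiently large $N$?
\end{quote}

One would guess that the answer is yes. In a small graph all orbits are small, so the stabilizer of a vertex induces a subgroup of small index in $\mathrm{Alt}_N$, and such a subgroup is close to the stabilizer of a small subset of $[N]$. So each vertex should depend on few points, each edge on at most twice as many, and by \eqref{eq:even} no edge should be able to detect parity. The guess is correct, and the lower bound holds in the following stronger form, which requires neither that $X$ be connected nor that all of $\mathrm{Aut}(X)$ stabilize $[N]$.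

\begin{theorem}\label{thm:lower}
Let $N\ge10$ and $r=\lfloor (N-1)/3\rfloor$. Let $X$ be a graph on $M$ vertices whose vertex set contains $[N]$, and let $G$ be the group induced on $[N]$ by the setwise stabilizer of $[N]$ in $\mathrm{Aut}(X)$. Suppose that $G\supseteq\mathrm{Alt}_N$ and that one of the following holds:
\begin{itemize}
\item[(a)] $M<\min\{\binom Nr,\,2^{N/2}\}$;
\item[(b)] $N\ge11$ and $M<\binom Nr$.
\end{itemize}
Then $G=\mathrm{Sym}_N$.
\end{theorem}

For $N\ge11$, case (b) contains case (a). We keep (a) because it covers $N=10$, already answers the problem, and does not rely on Wagner's theorem on modular representations (Theorem~\ref{thm:wagner}), which (b) needs.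

\begin{theorem}\label{thm:upper}
For $N\ge5$ we have $\mathrm{glc}(\mathrm{Alt}_N)\le 2^{N+1}+3$.
\end{theorem}

\begin{corollary}\label{cor:main}
For $N\ge10$ we have $\mathrm{glc}(\mathrm{Alt}_N)\ge\min\{\binom Nr,2^{N/2}\}\ge\frac13\,2^{N/2}$, where $r=\lfloor (N-1)/3\rfloor$. For $N\ge11$,
\[
\binom{N}{\lfloor (N-1)/3\rfloor}\ \le\ \mathrm{glc}(\mathrm{Alt}_N)\ \le\ 2^{N+1}+3,
\]
and the left side is $2^{(h(1/3)+o(1))N}$, where $h$ is the binary entropy and $h(1/3)=0.918\ldots$. Thus $\mathrm{glc}(\mathrm{Alt}_N)=2^{\Theta(N)}$, and in particular it is superpolynomial.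
\end{corollary}

\begin{proof}
If $\mathrm{Alt}_N\hookrightarrow X$, then $G=\mathrm{Alt}_N\ne\mathrm{Sym}_N$ in Theorem~\ref{thm:lower}, so both (a) and (b) fail. For $1\le j\le N/3$,
\begin{equation}\label{eq:binom}
\binom Nj=\prod_{i=0}^{j-1}\frac{N-i}{j-i}\ \ge\ \Bigl(\frac Nj\Bigr)^{j}\ \ge\ 3^j .
\end{equation}
Since $r\ge N/3-1$ and $3^{1/3}>2^{1/2}$, this gives $\binom Nr\ge3^{N/3-1}\ge\frac13\,2^{N/2}$. The asymptotic value follows from Stirling's formula, with $h(x)=-x\log_2x-(1-x)\log_2(1-x)$ and $h(1/3)=\log_23-\frac23$.
\end{proof}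

The exact exponential rate lies between $h(1/3)$ and $1$ and is not determined here.

We begin with the upper bound (Section~\ref{sec:upper}), since it shows how a graph can detect parity at all. Section~\ref{sec:supports} makes ``depends on few points'' precise and proves Theorem~\ref{thm:lower} when automorphisms are determined by their action on $[N]$. In general they are not, and many choices must be made coherently. Section~\ref{sec:gluing} gives an abstract lemma that makes these choices, and Section~\ref{sec:fixing} supplies the one hypothesis of that lemma that needs group theory. Section~\ref{sec:end} assembles the proof.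

\section{The signed cube}\label{sec:upper}

Recall that the exterior algebra $\Lambda(\mathbb Z^N)$ is generated by $e_1,\dots,e_N$ subject to $e_i\wedge e_i=0$ and $e_i\wedge e_j=-e_j\wedge e_i$, and that the products $e_S=e_{i_1}\wedge\dots\wedge e_{i_s}$ for $S=\{i_1<\dots<i_s\}\subseteq[N]$, with $e_\emptyset=1$, form a $\mathbb Z$-basis. Each $\sigma\in\mathrm{Sym}_N$ induces a ring automorphism $\Lambda\sigma$ with $e_i\mapsto e_{\sigma(i)}$, and $\Lambda\sigma$ multiplies $\omega_0=e_{[N]}$ by $\mathrm{sgn}(\sigma)$. So the sign is visible on $\omega_0$. We tie $\omega_0$ rigidly to $e_1,\dots,e_N$ by building it up one factor at a time.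

Let $Y$ be the graph on the $2^{N+1}$ vertices $\pm e_S$ $(S\subseteq[N])$. We say that $\pm e_S$ \emph{lies over} $S$ and has \emph{level} $|S|$. A vertex $\omega$ over $S$ is joined to $e_i\wedge\omega$ for each $i\notin S$, and these are all the edges. For $i\in S$ the map $\eta\mapsto e_i\wedge\eta$ is a bijection from the two vertices over $S\setminus\{i\}$ to the two vertices over $S$. Hence a vertex over $S$ has exactly one neighbor over each $S\cup\{i\}$ with $i\notin S$ and exactly one over each $S\setminus\{i\}$ with $i\in S$: the graph $Y$ is an $N$-regular double cover of the $N$-cube. Figure~\ref{fig:cube} shows the case $N=2$.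

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.1,yscale=1.1]
\node (p) at (1,0) {$1$};
\node (m) at (5,0) {$-1$};
\node (a) at (0,1) {$e_2$};
\node (b) at (2,1) {$e_1$};
\node (c) at (4,1) {$-e_1$};
\node (d) at (6,1) {$-e_2$};
\node (u) at (2,2.2) {$e_1\wedge e_2$};
\node (w) at (4,2.2) {$e_2\wedge e_1$};
\draw (p)--(a) (p)--(b) (m)--(c) (m)--(d) (a)--(u) (c)--(u) (b)--(w) (d)--(w);
\end{tikzpicture}
\caption{The graph $Y$ for $N=2$: each vertex $\omega$ is joined to $e_i\wedge\omega$ whenever this product is nonzero. Because $e_2\wedge e_1=-e_1\wedge e_2$, the double cover of the square is an $8$-cycle and not two $4$-cycles. The automorphism that fixes $1$ and swaps $e_1,e_2$ must swap the two top vertices.}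
\label{fig:cube}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
The graph $Y$ is connected: from every vertex a descending path leads to $1$ or $-1$, and these two are joined by the path
\[
1\sim e_1\sim e_2\wedge e_1=e_1\wedge(-e_2)\sim -e_2\sim -1 .
\]
Let $X$ be obtained from $Y$ by adding three vertices $x,x',y$ and the edges $1x$, $xx'$ and $\omega_0y$. Then $X$ is connected and has $2^{N+1}+3$ vertices. Its vertices of degree $1$ are $x'$ and $y$, whose neighbors have the different degrees $2$ and $N+1$. So every automorphism of $X$ fixes $x',x,1,y,\omega_0$, preserves $Y$, and permutes the neighbors $e_1,\dots,e_N$ of $1$ other than $x$. We identify $e_i$ with $i\in[N]$.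

For $\sigma\in\mathrm{Sym}_N$ we have $\Lambda\sigma(e_i\wedge\omega)=e_{\sigma(i)}\wedge\Lambda\sigma(\omega)$, so $\Lambda\sigma$ is an automorphism of $Y$, and it fixes $1$. If $\sigma$ is even it also fixes $\omega_0$, and so extends to $X$ by fixing $x,x',y$.

Conversely, let $\varphi\in\mathrm{Aut}(X)$ induce $\sigma$ on $[N]$. Then $\psi=(\Lambda\sigma)^{-1}\varphi|_Y$ is an automorphism of $Y$ that fixes $1$ and every $e_i$. We show that $\psi$ is the identity. Then $\Lambda\sigma=\varphi|_Y$ fixes $\omega_0$, so $\sigma$ is even, and $\mathrm{Alt}_N\hookrightarrow X$.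

\emph{Levels at most $2$.} Put $w_{li}=e_l\wedge e_i$ for $l\ne i$; these $N(N-1)$ vertices are all of level $2$. The neighbors of $e_i$ are $1$ and the $w_{li}$ with $l\neq i$. The neighbors of $-e_l$ are $-1$ and the $e_i\wedge(-e_l)=w_{li}$ with $i\ne l$. Level $2$ is the set of neighbors of the $e_i$ other than $1$, so $\psi$ preserves it. A vertex that is adjacent to level $2$ and is not one of the $e_i$ is either some $-e_l$, with $N-1$ neighbors in level $2$, or of level $3$, with $3$ such neighbors. As $N-1\ne3$ (here $N\ge5$ is used), $\psi$ preserves the set $\{-e_1,\dots,-e_N\}$. By the two lists of neighbors, $-e_l$ and $e_i$ have no common neighbor if $i=l$ and exactly one, $w_{li}$, if $i\ne l$. So $-e_l$ is the only member of that set with no neighbor in common with $e_l$, and $\psi$ fixes it. Then $\psi$ fixes each $w_{li}$, and also $-1$, the only neighbor of $-e_1$ outside level $2$.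

\emph{Levels $s\ge3$.} Suppose that $\psi$ fixes all vertices of level less than $s$. It then preserves the set of vertices of level at least $s$, and within it the set of those adjacent to level $s-1$, which is level $s$. Let $\omega$ lie over $S$ with $|S|=s$. Then $\psi(\omega)$ has level $s$ and the same neighbors in level $s-1$ as $\omega$. These lie over the sets $S\setminus\{i\}$, whose union is $S$, so $\psi(\omega)=\pm\omega$. If $\eta$ is the neighbor of $\omega$ over $S\setminus\{i\}$, then the only neighbor of $-\omega$ over $S\setminus\{i\}$ is $-\eta\neq\eta$. Hence $\psi(\omega)=\omega$.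
\end{proof}

\section{Supports}\label{sec:supports}

From now on $N\ge10$, and $X$, $M$, $G$, $r$ are as in Theorem~\ref{thm:lower}; in particular $G\supseteq\mathrm{Alt}_N$ and $M<\binom Nr$. Let $V$ be the vertex set of $X$ and put $k=r-1$. Then
\begin{equation}\label{eq:num}
r\ge3,\qquad 3k+4\le N,\qquad N-k\ge8,\qquad N-k\ge9\ \text{ if } N\ge11,
\end{equation}
where the last two follow from $N-k\ge(2N+4)/3$. Let $\Gamma$ be the setwise stabilizer of $[N]$ in $\mathrm{Aut}(X)$ and $\pi:\Gamma\to\mathrm{Sym}_N$ the restriction map, so $G=\pi(\Gamma)$. Let $A\le\Gamma$ be a subgroup with $\pi(A)=\mathrm{Alt}_N$, for instance $\pi^{-1}(\mathrm{Alt}_N)$, and let $K=A\cap\ker\pi$. This section and the next apply to every such $A$; a particular choice is made in Section~\ref{sec:fixing}. For $T\subseteq[N]$ let $\mathrm{Alt}_{(T)}\cong\mathrm{Alt}_{N-|T|}$ be the group of even permutations that fix $T$ pointwise, and let $A[T]=\{a\in A:\pi(a)\in\mathrm{Alt}_{(T)}\}$. The stabilizer of $v\in V$ in $A$ is $A_v$, and its orbit is $Av$.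

We use the following description of the subgroups of small index in $\mathrm{Alt}_n$. The theorem in \cite{DM} lists further exceptions, all with $n\le9$; this is where the hypothesis $N\ge10$ comes from.

\begin{theorem}[{\cite[Theorem 5.2B]{DM}}]\label{thm:DM}
Let $n\ge10$ and $1\le r\le n/2$, and let $H\le\mathrm{Alt}_n$ have index less than $\binom nr$. Then either
\begin{itemize}
\item[(i)] there is a set $\Delta$ with $|\Delta|<r$ such that $H$ stabilizes $\Delta$ and contains all even permutations that fix $\Delta$ pointwise, or
\item[(ii)] $n=2m$ and $|\mathrm{Alt}_n:H|=\frac12\binom nm$.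
\end{itemize}
\end{theorem}

\begin{lemma}\label{lem:support}
For every $v\in V$ there is a unique set $S_v\subseteq[N]$ with $|S_v|\le k$ such that $\pi(A_v)$ stabilizes $S_v$ and contains $\mathrm{Alt}_{(S_v)}$. Moreover $S_{av}=\pi(a)S_v$ for all $a\in A$, and $S_i=\{i\}$ for $i\in[N]$.
\end{lemma}

\begin{proof}
We have $|\mathrm{Alt}_N:\pi(A_v)|=|A:KA_v|\le|A:A_v|=|Av|\le M<\binom Nr$, so Theorem~\ref{thm:DM} applies to $\pi(A_v)$. To exclude (ii), note that $N\ge3r+1$ and $r\ge3$ give $r+2\le(3r+1)/2\le N/2$ and
\[
\frac{\binom N{r+2}}{\binom Nr}=\frac{(N-r)(N-r-1)}{(r+1)(r+2)}\ge\frac{(2r+1)\,2r}{(r+1)(r+2)}\ge2,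
\]
the last inequality being equivalent to $r^2-2r-2\ge0$. So $\frac12\binom N{\lfloor N/2\rfloor}\ge\frac12\binom N{r+2}\ge\binom Nr$, which exceeds the index. Hence (i) holds and $S_v$ exists.

For any set $S$ with the stated properties, $[N]\setminus S$ is invariant under $\pi(A_v)$, and $\mathrm{Alt}_{(S)}$ is transitive on it. So $[N]\setminus S$ is an orbit of $\pi(A_v)$ of size at least $N-k>N/2$. There is at most one such orbit, which proves uniqueness. From $A_{av}=aA_va^{-1}$ we see that $\pi(a)$ maps the large orbit of $\pi(A_v)$ to that of $\pi(A_{av})$. Finally, $\pi(A_i)=\mathrm{Alt}_{(\{i\})}$ for $i\in[N]$.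
\end{proof}

We call $S_v$ the \emph{support} of $v$ and put $V_T=\{v\in V:S_v\subseteq T\}$ for $T\subseteq[N]$. By the lemma,
\begin{equation}\label{eq:VT}
aV_T=V_{\pi(a)T}\quad(a\in A),\qquad V_T\cap[N]=T,\qquad V_{T'}\subseteq V_T\quad(T'\subseteq T).
\end{equation}

To prove Theorem~\ref{thm:lower} we must extend an odd permutation $\tau$ to an automorphism of $X$. Since adjacency concerns pairs of vertices, it is enough to imitate elements of $A$ on pairs.

\begin{lemma}\label{lem:pairs}
Let $\tau\in\mathrm{Sym}_N$ and let $\varphi:V\to V$ be a map. Suppose that for all $v,w\in V$ there is $a\in A$ such that $\pi(a)$ agrees with $\tau$ on $S_v\cup S_w$, $\varphi(v)=av$ and $\varphi(w)=aw$. Then $\varphi\in\Gamma$ and $\pi(\varphi)=\tau$.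
\end{lemma}

\begin{proof}
On every pair of vertices $\varphi$ agrees with an automorphism of $X$, so it is injective and preserves adjacency and non-adjacency. As $V$ is finite, $\varphi\in\mathrm{Aut}(X)$. For $v=w=i\in[N]$ we get $\varphi(i)=\pi(a)(i)=\tau(i)$, because $S_i=\{i\}$.
\end{proof}

\begin{example}[trivial kernel]\label{ex:trivial}
Suppose that $K=1$, and let $\tau$ be odd. For $v\in V$ choose by \eqref{eq:even} some $a\in A$ such that $\pi(a)$ agrees with $\tau$ on $S_v$, and set $\varphi(v)=av$. The choice does not matter: if $a'$ is another one, then $\pi(a^{-1}a')\in\mathrm{Alt}_{(S_v)}\le\pi(A_v)$, and $a^{-1}a'\in A_v$ because $\pi$ is injective on $A$. Given $v,w$, we have $|S_v\cup S_w|\le2k\le N-2$, so one $a$ serves for both. Lemma~\ref{lem:pairs} shows that $\tau\in G$, which proves Theorem~\ref{thm:lower} in this case.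
\end{example}

\begin{remark}\label{rem:cube}
It is instructive to watch this recipe fail on the graph $X$ of Section~\ref{sec:upper}, where $A=\mathrm{Aut}(X)$ and $K=1$. Let $N=2s+1$. The stabilizer of a vertex $\omega$ over $S$ preserves $S$ and contains all even permutations that fix $S$ pointwise or fix its complement pointwise, so the smaller of $S$ and $[N]\setminus S$ plays the role of the support. On levels at most $s$ the recipe gives $\Lambda\tau$. On higher levels, $\tau^{-1}\pi(a)$ is an odd permutation of $S$, and the recipe gives $-\Lambda\tau$. Edges between levels $s$ and $s+1$ are therefore destroyed. These are the edges whose ends have supports $S$ and $[N]\setminus(S\cup\{i\})$, with a union of $N-1$ points, just out of reach of \eqref{eq:even}.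
\end{remark}

One can choose $A$ with $K=1$ exactly when the extension $\pi^{-1}(\mathrm{Alt}_N)\to\mathrm{Alt}_N$ splits, and nothing forces it to split. For general $K$ the computation in Example~\ref{ex:trivial} gives only $a^{-1}a'\in KA_v$, so $av$ is determined only up to the action of $K$. We then have to choose a value for every $v$, in such a way that every two values come from a common element of $A$.

\section{A local--global lemma}\label{sec:gluing}

Fix an odd permutation $\tau$. For $T\subseteq[N]$ with $|T|\le2k$ consider the sets of maps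
\begin{equation}\label{eq:system}
C_T=\{a|_{V_T}:a\in A,\ \pi(a)|_T=\tau|_T\},\qquad E_T=\{a|_{V_T}:a\in A[T]\}.
\end{equation}
By \eqref{eq:VT}, the elements of $C_T$ are bijections $V_T\to V_{\tau T}$, the candidates for the restriction of $\varphi$ to $V_T$, and $E_T$ is a group of permutations of $V_T$ that measures the ambiguity among the candidates. What we need is one candidate for each $T$, compatible under restriction. This problem is best solved in abstract form, because the solution passes by induction through problems that no longer come from a graph. We write $T+x$ for $T\cup\{x\}$ when $x\notin T$.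

\begin{definition}\label{def:system}
Let $R$ be a finite set and $c\ge-1$ an integer. A \emph{system of level $c$ on $R$} assigns
\begin{itemize}
\item to each $T\subseteq R$ with $|T|\le c$ a group $E_T$ and a possibly empty set $C_T$ with a right action of $E_T$ that is simply transitive: for $u,u'\in C_T$ there is exactly one $e\in E_T$ with $u'=ue$;
\item to each such $T$ and each $T'\subseteq T$ a homomorphism $E_T\to E_{T'}$ and a map $C_T\to C_{T'}$, both written $f\mapsto f|_{T'}$, such that $f|_T=f$, $(f|_{T'})|_{T''}=f|_{T''}$ for $T''\subseteq T'$, and $(ue)|_{T'}=u|_{T'}\,e|_{T'}$.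
\end{itemize}
A \emph{solution on $Q\subseteq R$} is a family of elements $u_T\in C_T$, for $T\subseteq Q$ with $|T|\le c$, such that $u_T|_{T'}=u_{T'}$ whenever $T'\subseteq T$.
\end{definition}

We consider three conditions on a system, for integers $d,m,q$.
\begin{description}
\item[$(\mathrm{Det}_d)$] If $e\in E_T$ and $e|_{T'}=1$ for all $T'\subseteq T$ with $|T'|\le d$, then $e=1$. For $d=-1$ this says that all $E_T$ are trivial.
\item[$(\mathrm{Tr}_m)$] For every $T\subseteq R$ with $|T|\le m$ and all distinct $x,y\in R\setminus T$ there are homomorphisms $g_U:E_{U+y}\to E_{U+x}$, for $U\subseteq T$ with $|U|\le c-1$, such that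
\[
g_U(e)|_{U'+x}=g_{U'}(e|_{U'+y})\quad(U'\subseteq U),\qquad g_U(e)|_U=e|_U .
\]
\item[$(\mathrm{Sol}_q)$] There is a solution on every $Q\subseteq R$ with $|Q|\le q$.
\end{description}
The first says that the ambiguity is determined on small sets. The second says that, seen from $T$, any two outside points look alike: group elements can be transported from $y$ to $x$ without changing what they do over $T$.

\begin{lemma}\label{lem:glue}
Let $c,d\ge-1$ and $q\ge c+d+1$. A system of level $c$ on $R$ that satisfies $(\mathrm{Det}_d)$, $(\mathrm{Tr}_{q-2})$ and $(\mathrm{Sol}_q)$ has a solution on $R$.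
\end{lemma}

\begin{example}[transport is needed]\label{ex:lines}
Let $R=\{1,2,3\}$, $c=1$ and $E_\emptyset=C_\emptyset=\mathbb F_2^2$. Let $C_1,C_2,C_3$ be the affine lines $\xi=0$, $\eta=0$, $\xi+\eta=1$, let $E_i$ be the group of translations that preserve $C_i$, and let restrictions be inclusions. A solution on $Q$ is a point common to the lines $C_i$ with $i\in Q$. The lines meet in pairs but have no common point. So $(\mathrm{Det}_0)$ and $(\mathrm{Sol}_2)$ hold and $2=c+d+1$, but there is no solution on $R$. Condition $(\mathrm{Tr}_0)$ would force $E_1=E_2=E_3$, and parallel lines that meet in pairs coincide.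
\end{example}

\begin{example}[level two]\label{ex:two}
Let $c=2$ and assume $(\mathrm{Tr}_2)$ and $(\mathrm{Sol}_4)$. We write $C_{xy}$ for $C_{\{x,y\}}$, and so on. Let $s$ be a solution on a set $R'$ with $|R'|\ge4$, and let $x\notin R'$. For $y\in R'$ let
\[
\Lambda_y=\{u|_x:u\in C_{xy},\ u|_y=s_y\}\subseteq C_x
\]
be the set of values at $x$ that are compatible with $s_y$. Extending $s$ to $R'+x$ amounts to finding a point of $\bigcap_y\Lambda_y$. Two elements $u,u'\in C_{xy}$ that restrict to $s_y$ differ by an $e\in E_{xy}$ with $e|_y=1$, so $\Lambda_y$ is empty or an orbit of the group $H_y=\{e|_x:e\in E_{xy},\ e|_y=1\}$. Transport over $\{x\}$ from $y$ to $z$ sends such an $e$ to an element $e'\in E_{xz}$ with $e'|_x=e|_x$ and $e'|_z=g_\emptyset(e|_y)=1$. Thus $H_y\le H_z$, and by symmetry all $H_y$ are equal: the ``lines'' $\Lambda_y$ are parallel. It remains to show that any two of them, $\Lambda_y$ and $\Lambda_z$, meet.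

Take a third point $w\in R'$ and a solution $a$ on $\{x,y,z,w\}$. It is defined at $x$, but it need not agree with $s$. On $\{y,z,w\}$ both are defined, and $s_Z=a_Ze_Z$ for unique, hence compatible, corrections $e_Z\in E_Z$. Transport the corrections from $w$ to $x$ over $\{y,z\}$ and put $u=a_{xy}\,g_y(e_{yw})$ and $u'=a_{xz}\,g_z(e_{zw})$. Then $u|_y=a_ye_y=s_y$ and $u'|_z=a_ze_z=s_z$, while $u|_x=a_x\,g_\emptyset(e_w)=u'|_x$. This is a point of $\Lambda_y\cap\Lambda_z$.
\end{example}

In general, the problem of extending $s$ to a new point $x$ is again a system, of level one less, and the two arguments of Example~\ref{ex:two} show that it inherits transport and local solvability. Each such step also lowers $d$ by one, and once $d=-1$ no ambiguity is left.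

\begin{proof}[Proof of Lemma~\ref{lem:glue}]
We use induction on $d$. If $c=-1$, the empty family is a solution, so let $c\ge0$.

If $d=-1$, then $q\ge c$, so by $(\mathrm{Sol}_q)$ every $C_T$ is nonempty. All $E_T$ are trivial, so every $C_T$ is a singleton, and these singletons form a solution.

Let $d\ge0$, so $q\ge1$. If $|R|\le q$ we are done by $(\mathrm{Sol}_q)$. Otherwise we start from a solution on a $q$-subset and add points one at a time. So let $s$ be a solution on $R'\subset R$ with $|R'|\ge q$, and let $x\in R\setminus R'$. Define the \emph{link} at $x$ by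
\[
E^x_T=\{e\in E_{T+x}:e|_T=1\},\qquad C^x_T=\{u\in C_{T+x}:u|_T=s_T\}\qquad(T\subseteq R',\ |T|\le c-1),
\]
where restriction from $T$ to $T'$ in the link is restriction from $T+x$ to $T'+x$ in the given system.

\emph{The link is a system of level $c-1$ on $R'$.} If $u\in C^x_T$ and $T'\subseteq T$, then $(u|_{T'+x})|_{T'}=(u|_T)|_{T'}=s_{T'}$, so $u|_{T'+x}\in C^x_{T'}$; the same computation with $1$ in place of $s$ applies to $E^x_T$. If $u\in C^x_T$ and $e\in E_{T+x}$, then $(ue)|_T=s_T\,e|_T$, which equals $s_T$ if and only if $e|_T=1$. So $E^x_T$ acts simply transitively on $C^x_T$.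

\emph{A solution of the link extends $s$.} Let $(u_T)$ be a solution of the link on $R'$. Put $s'_T=s_T$ and $s'_{T+x}=u_T$ for $T\subseteq R'$. For $T'\subseteq T$ we have $u_T|_{T'+x}=u_{T'}$ and $u_T|_{T'}=(u_T|_T)|_{T'}=s_{T'}$, so $s'$ is a solution on $R'+x$.

It remains to verify the hypotheses for the link with $(c-1,d-1,q-2)$ in place of $(c,d,q)$. The inequality $q-2\ge(c-1)+(d-1)+1$ holds.

\emph{$(\mathrm{Det}_{d-1})$.} Let $e\in E^x_T$ satisfy $e|_{T'+x}=1$ for all $T'\subseteq T$ with $|T'|\le d-1$. Let $Z\subseteq T+x$ with $|Z|\le d$. If $x\in Z$, then $e|_Z=1$ by assumption. If $x\notin Z$, then $e|_Z=(e|_T)|_Z=1$. So $e=1$ by $(\mathrm{Det}_d)$.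

\emph{$(\mathrm{Tr}_{q-4})$.} Let $T\subseteq R'$ with $|T|\le q-4$, and let $y\ne z$ lie in $R'\setminus T$. Condition $(\mathrm{Tr}_{q-2})$ for the set $T+x$ gives maps $g_W:E_{W+y}\to E_{W+z}$ for $W\subseteq T+x$ with $|W|\le c-1$. For $U\subseteq T$ with $|U|\le c-2$ and $e\in E^x_{U+y}$ we have $g_{U+x}(e)|_{U+z}=g_U(e|_{U+y})=g_U(1)=1$, so $g_{U+x}$ maps $E^x_{U+y}$ into $E^x_{U+z}$. The two identities required in the link read $g_{U+x}(e)|_{U'+x+z}=g_{U'+x}(e|_{U'+x+y})$ and $g_{U+x}(e)|_{U+x}=e|_{U+x}$, and they are instances of the given ones.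

\emph{$(\mathrm{Sol}_{q-2})$.} Let $T\subseteq R'$ with $|T|\le q-2$. As $|R'|\ge q$, there is $y\in R'\setminus T$, and by $(\mathrm{Sol}_q)$ there is a solution $a$ on $T+x+y$. For $Z\subseteq T+y$ with $|Z|\le c$ write $s_Z=a_Ze_Z$ with $e_Z\in E_Z$. Restricting to $Z'\subseteq Z$ gives $s_{Z'}=a_{Z'}\,e_Z|_{Z'}$, so $e_Z|_{Z'}=e_{Z'}$ by uniqueness. Take maps $g_U:E_{U+y}\to E_{U+x}$ from $(\mathrm{Tr}_{q-2})$ for $T$, and put
\[
u_U=a_{U+x}\;g_U(e_{U+y})\in C_{U+x}\qquad(U\subseteq T,\ |U|\le c-1).
\]
Then $u_U|_U=a_U\,e_{U+y}|_U=a_Ue_U=s_U$, so $u_U\in C^x_U$. For $U'\subseteq U$ we have $u_U|_{U'+x}=a_{U'+x}\,g_{U'}(e_{U'+y})=u_{U'}$. So $(u_U)$ is a solution of the link on $T$.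

By induction the link has a solution on $R'$.
\end{proof}

We return to the graph. For $W\subseteq V$ let $A_{(W)}$ be the pointwise stabilizer of $W$ in $A$. Since $T\subseteq V_T$, we have $\pi(A_{(V_T)})\le\mathrm{Alt}_{(T)}$.

\begin{lemma}\label{lem:apply}
The data \eqref{eq:system}, with composition and restriction of maps, form a system of level $2k$ on $[N]$ that satisfies $(\mathrm{Det}_k)$ and $(\mathrm{Sol}_{3k+1})$. If $\pi(A_{(V_T)})=\mathrm{Alt}_{(T)}$ for all $T$ with $|T|\le3k-1$, it also satisfies $(\mathrm{Tr}_{3k-1})$.
\end{lemma}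

\begin{proof}
Restriction from $T$ to $T'$ means restriction of maps from $V_T$ to $V_{T'}$. If $\pi(a)$ agrees with $\tau$ on $T$ and $b\in A[T]$, then $\pi(ab)$ agrees with $\tau$ on $T$, so $E_T$ acts on $C_T$ from the right. If $\pi(a)$ and $\pi(a')$ both agree with $\tau$ on $T$, then $a^{-1}a'\in A[T]$, so the action is transitive. It is free because the elements of $C_T$ are injective maps.

\emph{$(\mathrm{Det}_k)$.} Each $v\in V_T$ lies in $V_{S_v}$, where $S_v\subseteq T$ and $|S_v|\le k$. So an element of $E_T$ that is trivial on all $V_{T'}$ with $T'\subseteq T$, $|T'|\le k$, fixes every $v\in V_T$.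

\emph{$(\mathrm{Sol}_{3k+1})$.} If $|Q|\le3k+1\le N-3$, then by \eqref{eq:even} there is $a\in A$ such that $\pi(a)$ agrees with $\tau$ on $Q$. The maps $a|_{V_T}$ with $T\subseteq Q$, $|T|\le2k$, form a solution on $Q$.

\emph{$(\mathrm{Tr}_{3k-1})$.} Let $|T|\le3k-1$ and let $x\ne y$ lie outside $T$. The group $\mathrm{Alt}_{(T)}$ is transitive on the at least five points outside $T$, so by assumption there is $g\in A_{(V_T)}$ with $\pi(g)y=x$. For $U\subseteq T$ we have $gV_{U+y}=V_{U+x}$ by \eqref{eq:VT}. For $|U|\le2k-1$ and $e\in E_{U+y}$ let $g_U(e)$ be the permutation $geg^{-1}$ of $V_{U+x}$. If $e=a|_{V_{U+y}}$ with $a\in A[U+y]$, then $g_U(e)$ is the restriction of $gag^{-1}\in A[U+x]$, so $g_U$ is a homomorphism $E_{U+y}\to E_{U+x}$. For $U'\subseteq U$ the map $g^{-1}$ sends $V_{U'+x}$ to $V_{U'+y}$, which gives the first identity. For the second, let $v\in V_U$. Then $v$ and $ev$ lie in $V_U\subseteq V_T$ and are fixed by $g$, so $geg^{-1}v=ev$.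
\end{proof}

Any $g\in A[T]$ with $\pi(g)y=x$ would give the first identity in $(\mathrm{Tr})$. The second, which was essential in the proof of Lemma~\ref{lem:glue}, needs $g$ to fix all vertices supported in $T$.

\section{Fixing all vertices supported in $T$}\label{sec:fixing}

For each single $v\in V_T$ we know that $\pi(A_v)\supseteq\mathrm{Alt}_{(T)}$, and we need the same for the intersection of these stabilizers. Subgroups that map onto a given quotient may well intersect trivially, but normal subgroups that map onto a perfect quotient have an intersection that still maps onto it. So we try to replace $A_v$ by a normal subgroup of $A[S_v]$, namely the pointwise stabilizer of the orbit $Kv$. The danger is this: if $\mathrm{Alt}_n$ acts faithfully on a finite vector space $W$, then in the affine group $W\rtimes\mathrm{Alt}_n$ acting on $W$ every point stabilizer maps onto $\mathrm{Alt}_n$, and yet only the identity fixes all points. We show that for nilpotent $K$ this is the only obstruction, and that it costs exponentially many vertices.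

We use the following textbook facts about finite groups.
\begin{itemize}
\item[(F1)] For $n\ge5$ the group $\mathrm{Alt}_n$ is simple and nonabelian; hence it is perfect (equal to its commutator subgroup), not solvable, and not a $p$-group.
\item[(F2)] A nilpotent group is solvable and is the direct product of its Sylow subgroups; its subgroups and quotients are nilpotent; and each proper subgroup is properly contained in its normalizer.
\item[(F3)] The Frattini subgroup $\Phi(A)$, the intersection of all maximal subgroups of $A$, is nilpotent.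
\item[(F4)] For a $p$-group $Y$, the quotient $Y/\Phi(Y)$ is elementary abelian, and the kernel of $\mathrm{Aut}(Y)\to\mathrm{Aut}(Y/\Phi(Y))$ is a $p$-group.
\end{itemize}

\subsection*{Faithful modules are large}

Let $\beta(n)$ be the least order of an elementary abelian $p$-group, over all primes $p$, on which $\mathrm{Alt}_n$ acts faithfully by automorphisms. Permuting the coordinates of $\mathbb F_2^n$ shows that $\beta(n)\le2^n$.

\begin{theorem}[Wagner \cite{W1,W2}]\label{thm:wagner}
For $n\ge9$, every nontrivial irreducible representation of $\mathrm{Alt}_n$ over a field of positive characteristic has degree at least $n-2$.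
\end{theorem}

\begin{lemma}\label{lem:beta}
We have $\beta(n)\ge2^{n/2}$ for $n\ge8$, and $\beta(n)\ge2^{n-2}$ for $n\ge9$.
\end{lemma}

\begin{proof}
Let $\mathrm{Alt}_n$ act faithfully and linearly on $W=\mathbb F_p^d$. Let $Z\le\mathrm{Alt}_n$ be an elementary abelian $\ell$-group of rank $\rho$, with $\ell\ne p$. By Maschke's theorem $W$ is a direct sum of irreducible $Z$-modules $W_i$. By Schur's lemma the $Z$-endomorphisms of $W_i$ form a division ring. It contains the $\mathbb F_p$-span of the image of $Z$, which is a finite commutative ring without zero divisors, that is, a field. So the image of $Z$ on $W_i$ is cyclic, of order $1$ or $\ell$. Since $Z$ embeds in the product of these images, at least $\rho$ of the $W_i$ are nontrivial. Hence $d\ge\rho$, and $d\ge2\rho$ if $p=2$, because $\mathrm{GL}_1(\mathbb F_2)=1$.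

For odd $p$ write $n=4a+b$ with $0\le b\le3$, so $a\ge2$, and let $Z$ be the product of Klein four-groups on $a$ disjoint $4$-sets. Then $\rho=2a$ and $p^d\ge9^a\ge2^{3a}\ge2^{2a+2}\ge2^{n/2}$. For $p=2$ write $n=3a+b$ with $0\le b\le2$, so $a\ge2$, and let $Z$ be generated by $a$ disjoint $3$-cycles. Then $\rho=a$ and $2^d\ge2^{2a}\ge2^{3a/2+1}\ge2^{n/2}$.

For the second bound, some composition factor of the $\mathrm{Alt}_n$-module $W$ is nontrivial, for otherwise $\mathrm{Alt}_n$ would embed in a group of unitriangular matrices, which is a $p$-group. Theorem~\ref{thm:wagner} gives $d\ge n-2$.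
\end{proof}

\subsection*{Nilpotent transitive normal subgroups}

\begin{proposition}\label{prop:nilp}
Let $n\ge5$. Let $B$ be a group acting faithfully on a finite set $F$, and let $P$ be a nilpotent normal subgroup of $B$ that is transitive on $F$ and satisfies $B/P\cong\mathrm{Alt}_n$. Then $|F|\ge\beta(n)$.
\end{proposition}

The affine example above attains the bound when $|W|=\beta(n)$. If $P$ is abelian, then it acts regularly, $F$ can be identified with the group $P$, and a point stabilizer in $B$ is a copy of $\mathrm{Alt}_n$ acting faithfully on that group. In general a point stabilizer in $P$ is not normal and $F$ is only a coset space. We therefore cut $F$ into layers that are groups.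

\begin{proof}
Fix $v\in F$ and put $L=B_v$ and $P_0=P\cap L$. As $P$ is transitive, $B=PL$, so $L/P_0\cong B/P\cong\mathrm{Alt}_n$. Define $P_{i+1}=N_P(P_i)$. By (F2), $P_0<P_1<\dots<P_s=P$ for some $s\ge0$, and each $P_{i+1}/P_i$ is a nilpotent group. The group $L$ normalizes $P$ and $P_0$, hence every $P_i$, and so it acts by conjugation on the groups $P_{i+1}/P_i$. Let $D\trianglelefteq L$ consist of the elements that act trivially on all of them. An element of $P_0$ acts on $P_{i+1}/P_i$ as conjugation by the identity coset, so $P_0\le D$. Since $L/P_0$ is simple, $D=L$ or $D=P_0$.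

\emph{The case $D=L$ is impossible.} For each $j$ the group $L$ acts on the set of cosets $P/P_j$ by $wP_j\mapsto awa^{-1}P_j$; let $L_j\trianglelefteq L$ be the kernel. Then $L_j\le L_{j+1}$ and $L_s=L$. The bijection $wP_0\mapsto wv$ from $P/P_0$ to $F$ respects the actions of $L$, since $a(wv)=(awa^{-1})v$ for $a\in L$; so $L_0=1$ by faithfulness. For $w\in P$ and $a\in L_{j+1}$ the element $\delta_w(a)=w^{-1}awa^{-1}$ lies in $P_{j+1}$, and for $a,b\in L_{j+1}$
\[
\delta_w(ab)=w^{-1}a\,(bwb^{-1})\,a^{-1}=w^{-1}a\,w\,\delta_w(b)\,a^{-1}=\delta_w(a)\cdot a\,\delta_w(b)\,a^{-1}.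
\]
As $a$ acts trivially on $P_{j+1}/P_j$, the map $a\mapsto\delta_w(a)P_j$ is a homomorphism $L_{j+1}\to P_{j+1}/P_j$. The intersection of the kernels over all $w\in P$ consists of the $a$ with $awa^{-1}\in wP_j$ for all $w$, which is $L_j$. So $L_{j+1}/L_j$ embeds in a direct power of $P_{j+1}/P_j$ and is solvable. Then $L$ is solvable, although $\mathrm{Alt}_n$ is a quotient of it.

\emph{The case $D=P_0$.} Now $\mathrm{Alt}_n\cong L/P_0$ acts on the groups $P_{i+1}/P_i$, nontrivially on at least one of them, say $Y$. We have $|Y|\le|P:P_0|=|F|$. The Sylow subgroups of $Y$ are characteristic and generate $Y$, so the action on one of them, $Y_p$, is nontrivial, hence faithful by simplicity. By (F4) the kernel of the action on $Y_p/\Phi(Y_p)$ is a normal $p$-subgroup of $\mathrm{Alt}_n$, hence trivial. Therefore $|F|\ge|Y_p/\Phi(Y_p)|\ge\beta(n)$.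
\end{proof}

\subsection*{Making the kernel nilpotent}

We now choose $A\le\Gamma$ \emph{minimal} subject to $\pi(A)=\mathrm{Alt}_N$. If a maximal subgroup $A'$ of $A$ did not contain $K$, then $A'K=A$ and $\pi(A')=\mathrm{Alt}_N$, against minimality. So $K\le\Phi(A)$, and $K$ is nilpotent by (F3) and (F2). The next lemma is the only place where the size hypotheses of Theorem~\ref{thm:lower} are used beyond the existence of supports.

\begin{lemma}\label{lem:size}
Under either hypothesis of Theorem~\ref{thm:lower}, $M<\binom Nj\beta(N-j)$ for $0\le j\le k$.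
\end{lemma}

\begin{proof}
We have $\binom Nj\ge2^j$, by \eqref{eq:binom} for $j\ge1$ and trivially for $j=0$. Under (a), $N-j\ge8$ by \eqref{eq:num}, and Lemma~\ref{lem:beta} gives $\binom Nj\beta(N-j)\ge2^{j+(N-j)/2}\ge2^{N/2}>M$. Under (b), $N-j\ge9$, so $\binom Nj\beta(N-j)\ge2^{N-2}$. Since $N\ge3r+1>2r+2$, we have $r<r+1<N-r-1<N-r$, and the four binomial coefficients $\binom Ni$ with these values of $i$ are each at least $\binom Nr$. Their sum is at most $2^N$, so $2^{N-2}\ge\binom Nr>M$.
\end{proof}

\begin{lemma}\label{lem:fiber}
Let $v\in V$ and $S=S_v$. The orbit $Kv$ is invariant under $A[S]$, and the kernel $J_v$ of the action of $A[S]$ on $Kv$ satisfies $\pi(J_v)=\mathrm{Alt}_{(S)}$.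
\end{lemma}

\begin{proof}
Let $b\in A[S]$. Since $\pi(b)\in\mathrm{Alt}_{(S)}\le\pi(A_v)$, there is $a\in A_v$ with $\pi(a)=\pi(b)$, so $b\in Ka$ and $bv\in Kv$. As $K\le A[S]$, the orbit of $v$ under $A[S]$ is $Kv$.

Put $j=|S|\le k$ and $n=N-j\ge8$. The group $\pi(J_v)$ is normal in $\pi(A[S])=\mathrm{Alt}_{(S)}\cong\mathrm{Alt}_n$, which is simple. Suppose that $\pi(J_v)=1$, that is, $J_v\le K$. Then $B=A[S]/J_v$ acts faithfully on $F=Kv$, the normal subgroup $P=K/J_v$ is nilpotent and transitive on $F$, and $B/P\cong A[S]/K\cong\mathrm{Alt}_n$. Proposition~\ref{prop:nilp} gives $|Kv|\ge\beta(n)$. The group $\pi(A_v)$ stabilizes $S$, and $\mathrm{Alt}_N$ is transitive on $j$-subsets by \eqref{eq:even}, so $|A:KA_v|=|\mathrm{Alt}_N:\pi(A_v)|\ge\binom Nj$. Also $|KA_v:A_v|=|K:K\cap A_v|=|Kv|$. Therefore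
\[
M\ge|Av|=|A:KA_v|\cdot|KA_v:A_v|\ge\binom Nj\beta(N-j),
\]
contrary to Lemma~\ref{lem:size}.
\end{proof}

\begin{proposition}\label{prop:fix}
If $T\subseteq[N]$ and $|T|\le N-5$, then $\pi(A_{(V_T)})=\mathrm{Alt}_{(T)}$.
\end{proposition}

\begin{proof}
Call a normal subgroup $J$ of $A[T]$ \emph{full} if $\pi(J)=\mathrm{Alt}_{(T)}$. If $J$ and $J'$ are full, then $[J,J']\le J\cap J'$ by normality, and $\pi([J,J'])=[\mathrm{Alt}_{(T)},\mathrm{Alt}_{(T)}]=\mathrm{Alt}_{(T)}$, because $N-|T|\ge5$ makes this group perfect. So $J\cap J'$ is full, and $A[T]$ itself is full.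

Let $v\in V_T$. From $S_v\subseteq T$ we get $A[T]\le A[S_v]$, so $J_v\cap A[T]$ is normal in $A[T]$. It is full: by Lemma~\ref{lem:fiber} each $\sigma\in\mathrm{Alt}_{(T)}\le\mathrm{Alt}_{(S_v)}$ is $\pi(a)$ for some $a\in J_v$, and this $a$ lies in $A[T]$. Hence $A[T]\cap\bigcap_{v\in V_T}J_v$ is full. It fixes every $v\in V_T$, because $J_v$ fixes $v$, so it is contained in $A_{(V_T)}$.
\end{proof}

The proposition gives $A[T]=KA_{(V_T)}$, so the group $E_T$ in \eqref{eq:system} is simply the restriction of $K$ to $V_T$. For $K=1$ all $E_T$ are trivial, and Example~\ref{ex:trivial} is the base case $d=-1$ of Lemma~\ref{lem:glue}.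

\section{Proof of the lower bound}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $A$ be minimal as in Section~\ref{sec:fixing}, let $\tau$ be an odd permutation, and consider the system \eqref{eq:system} with
\[
c=2k,\qquad d=k,\qquad q=c+d+1=3k+1 .
\]
Since $q-2=3k-1\le N-5$ by \eqref{eq:num}, Proposition~\ref{prop:fix} supplies the assumption of Lemma~\ref{lem:apply}. So $(\mathrm{Det}_d)$, $(\mathrm{Tr}_{q-2})$ and $(\mathrm{Sol}_q)$ hold, and Lemma~\ref{lem:glue} gives a solution $(s_T)$ on $[N]$.

Define $\varphi:V\to V$ by $\varphi(v)=s_{S_v}(v)$. Given $v,w\in V$, put $T=S_v\cup S_w$, so $|T|\le2k$, and write $s_T=a|_{V_T}$ with $a\in A$ and $\pi(a)|_T=\tau|_T$. Since $s_T$ restricts to $s_{S_v}$ and to $s_{S_w}$, we have $\varphi(v)=av$ and $\varphi(w)=aw$. By Lemma~\ref{lem:pairs}, $\varphi\in\Gamma$ and $\pi(\varphi)=\tau$. Thus $G$ contains $\mathrm{Alt}_N$ and an odd permutation, and $G=\mathrm{Sym}_N$.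
\end{proof}

\begin{remark}\label{rem:third}
The fraction $\frac13$ in the lower bound has the following origin. Supports have at most $k$ points, so $d=k$; edges join two vertices, so $c=2k$; and Lemma~\ref{lem:glue} then asks for transport over sets of $c+d-1=3k-1$ points, which Proposition~\ref{prop:fix} provides when five points are left over. This is the condition $3k+4\le N$ that defines $r=k+1$. Every system of level $c$ satisfies $(\mathrm{Det}_c)$ trivially, but using Lemma~\ref{lem:glue} with $d=c$ would require $q=4k+1$ in place of $3k+1$.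
\end{remark}

\begin{thebibliography}{9}

\bibitem{DM}
Dixon and Mortimer, \emph{Permutation Groups}.

\bibitem{slides}
\emph{On the Extension Complexity of Polytopes Associated with Permutation Groups},
\texttt{https://www.dcs.warwick.ac.uk/\allowbreak\%7Eigorcarb/\allowbreak events/\allowbreak oxford-complexity-day/\allowbreak slides/\allowbreak Mateus.pdf}.

\bibitem{W1}
A. Wagner, Math. Z. 151 (1976).

\bibitem{W2}
A. Wagner, Math. Z. 154 (1977).

\end{thebibliography}
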